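\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\numberwithin{equation}{section}

\title{Non-uniqueness of periodic solutions of a semilinear\\ wave equation with dissipation}


\begin{abstract}
We consider time-periodic weak solutions of $u_{tt}-\Delta u+u_t+g(u)=f$ in a bounded smooth domain, with zero boundary values and a nondecreasing nonlinearity $g$. We show that such solutions need not be unique. For every domain and every period there are a smooth $g$ with bounded positive derivative and a smooth $f$ for which two distinct smooth solutions exist; the construction is explicit in terms of the first Dirichlet eigenfunction. Moreover, for every admissible $g$ with unbounded derivative there is an $f$ for which uniqueness fails. On the other hand, uniqueness does hold if $\sup g'-\inf g'<1+2\sqrt{\lambda_1+\inf g'}$, where $\lambda_1$ is the first Dirichlet eigenvalue, and the order $\sqrt{\lambda_1}$ cannot be improved.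
\end{abstract}

\section{The question and the results}

Let $\Omega\subset\mathbb R^N$, $N\ge1$, be a bounded domain with smooth boundary, and let $\omega>0$. We study
\begin{equation}\label{eq:P}
\begin{cases}
u_{tt}-\Delta u+u_t+g(u)=f(x,t)&\text{on }\Omega\times\mathbb R,\\
u(x,t+\omega)=u(x,t),\qquad u|_{\partial\Omega}=0,
\end{cases}
\end{equation}
where $f$ is $\omega$-periodic in $t$ and $g\in C^1(\mathbb R)$ satisfies
\begin{equation}\label{eq:g}
g(0)=0,\qquad 0\le g'(u)\le k_0(1+|u|^\alpha),
\end{equation}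
with $k_0>0$ and $0\le\alpha\le 2/(N-2)$ if $N\ge3$, $0\le\alpha<\infty$ if $N=1,2$. For a Banach space $B$ we write $C(\omega;B)$, $C^1(\omega;B)$, $L^2(\omega;B)$, $H^1(\omega;B)$ for spaces of $\omega$-periodic $B$-valued functions on $\mathbb R$; ``periodic'' always means $\omega$-periodic in $t$. We assume $f\in L^2(\omega;L^2(\Omega))$. A \emph{weak solution} is a function in
\[
X=C(\omega;H^1_0(\Omega))\cap C^1(\omega;L^2(\Omega))
\]
that satisfies the equation in the sense of distributions. Weak solutions exist under these hypotheses (Clements, Nakao); the paper \cite{source} states that their uniqueness in the class $X$ is not known. We ask whether uniqueness holds for all data as above.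

\paragraph{Which answer to expect.}
Let $u,v$ be two solutions and $w=u-v$. Then
\begin{equation}\label{eq:diff}
w_{tt}+w_t-\Delta w+a\,w=0,\qquad a=\int_0^1g'(v+\theta w)\,d\theta\ge0 .
\end{equation}
For the parabolic equation $w_t-\Delta w+aw=0$, multiplication by $w$ and integration over a period give $w=0$. For \eqref{eq:diff} the same multiplication gives only
$\iint|\nabla w|^2+\iint aw^2=\iint w_t^2$, and the damping must be brought in by the multiplier $w_t$. Formally,
\begin{equation}\label{eq:pump}
\iint w_t^2=-\iint a\,w\,w_t=\tfrac12\iint a_t\,w^2 .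
\end{equation}
If $a$ does not depend on $t$, for instance if $g$ is linear, then $w_t=0$ and hence $w=0$. Monotonicity and damping thus suggest uniqueness. But $a$ depends on $t$ through $u$ and $v$, and \eqref{eq:pump} says what has to happen for uniqueness to fail: on average the stiffness $a$ must increase when $|w|$ is large and decrease when $|w|$ is small, so that its modulation feeds in the energy that the damping removes. This is how a child pumps a swing. Nothing in \eqref{eq:g} forbids it, and the answer to the question is no.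

\begin{theorem}\label{thm:smooth}
Let $N\ge1$, let $\Omega\subset\mathbb R^N$ be any bounded smooth domain and $\omega>0$. There are $g\in C^\infty(\mathbb R)$ with $g(0)=0$ and $\frac14\le g'\le k_0<\infty$ (so \eqref{eq:g} holds for every $\alpha\ge0$), a periodic $f\in C^\infty(\overline\Omega\times\mathbb R)$, and two distinct periodic functions $u,v\in C^\infty(\overline\Omega\times\mathbb R)$, vanishing on $\partial\Omega$, that both solve \eqref{eq:P}.
\end{theorem}

Let $0<\lambda_1<\lambda_2\le\lambda_3\le\dots$ be the Dirichlet eigenvalues of $-\Delta$ on $\Omega$, with real $L^2$-orthonormal eigenfunctions $\varphi_j$. The first one is simple because $\Omega$ is connected. The next theorem says that the pumping needs an oscillation of $g'$ whose size is governed by $\sqrt{\lambda_1}$.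

\begin{theorem}\label{thm:unique}
\textup{(i)} Let $g\in C^1(\mathbb R)$, $g(0)=0$, $0\le\gamma_0\le g'\le\gamma_1$ and
\[
\gamma_1-\gamma_0<1+2\sqrt{\lambda_1+\gamma_0}.
\]
Then for all $\omega$ and $f$ problem \eqref{eq:P} has at most one weak solution. In particular this holds if $0\le g'\le k$ with $k<1+2\sqrt{\lambda_1}$.

\textup{(ii)} The order $\sqrt{\lambda_1}$ is optimal: for every $\Omega$ there are $\omega$, $f\in C^\infty$ and $g\in C^\infty$ with $g(0)=0$ and $0<g'\le12\sqrt{\lambda_1}+29$ for which uniqueness fails.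
\end{theorem}

We do not claim that the constant $1+2\sqrt{\lambda_1}$ itself is sharp. Finally, non-uniqueness is not an artifact of a specially designed $g$.

\begin{theorem}\label{thm:general}
For every $\Omega$, $\omega>0$ and $\gamma_0\ge0$ there is a finite $K=K(\Omega,\omega,\gamma_0)$ such that the following holds. If $g$ satisfies \eqref{eq:g}, with the full range of $\alpha$, and $\inf g'=\gamma_0$, $\sup g'>K$, then there is a periodic $f\in C(\overline\Omega\times\mathbb R)$ for which \eqref{eq:P} has at least two weak solutions, one of them smooth. In particular, for every $g$ satisfying \eqref{eq:g} with $g'$ unbounded, such as $g(u)=|u|^\alpha u$ with $\alpha>0$ in the range of \eqref{eq:g}, uniqueness fails for some $f$.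
\end{theorem}

Section~\ref{sec:osc} shows the mechanism for one oscillator, without space variables. Section~\ref{sec:thm1} adds the space variables, where the boundary condition is the difficulty, and proves Theorem~\ref{thm:smooth}. Section~\ref{sec:linear} contains the linear theory and Theorem~\ref{thm:unique}. Section~\ref{sec:index} proves Theorem~\ref{thm:general} by a degree argument.

Throughout, $Lu=u_{tt}+u_t-\Delta u$ and $\varphi=\varphi_1>0$. We use that $\varphi\in C^\infty(\overline\Omega)$ and that $|\nabla\varphi|>0$ on $\partial\Omega$ by Hopf's lemma.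

\section{Pumping one oscillator}\label{sec:osc}

\paragraph{The problem without space variables.}
Consider $y''+y'+g(y)=F(t)$. Suppose we have periodic smooth functions $c>1$ and $z\not\equiv0$ with
\begin{equation}\label{eq:hill}
z''+z'+c(t)z=0 .
\end{equation}
Take $g(\xi)=\xi+\xi^2$ and
\[
u=\tfrac12(c-1+\tau z),\qquad v=\tfrac12(c-1-\tau z).
\]
Then $g(u)-g(v)=(u-v)(1+u+v)=\tau z\,c=-\tau(z''+z')=-\bigl[(u-v)''+(u-v)'\bigr]$. So with $F:=u''+u'+g(u)$ both $u$ and $v$ are periodic solutions. If $\tau>0$ is small, both are positive and bounded, and there $g'=1+2\xi>0$; outside an interval $[0,\xi_0]$ that contains the ranges of $u$ and $v$ we may change $g$ so that $g'$ is bounded and positive everywhere. The nonlinear question is thus reduced to a linear one: \emph{find a damped oscillator with positive periodic stiffness, greater than $1$, that has a periodic motion.}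

\paragraph{The linear problem.}
We prescribe $z$ and read off $c=-(z''+z')/z$. The function $z$ must have zeros: otherwise division of \eqref{eq:hill} by $z$ and integration over a period give $\int_0^\omega c\,dt=-\int_0^\omega(z'/z)^2\,dt\le0$. Let
\begin{equation}\label{eq:z}
m=\frac{2\pi n}\omega\ (n\in\mathbb N),\qquad \theta=mt,\qquad z=e^{q(t)}\sin\theta
\end{equation}
with a periodic $q$. Put $r=2q'+1$. Since $q''=\frac12r'$ and $q'^2+q'=\frac14(r^2-1)$,
\begin{equation}\label{eq:zz}
\begin{aligned}
z''+z'&=e^q\Bigl\{\bigl[q''+q'^2+q'-m^2\bigr]\sin\theta+m(2q'+1)\cos\theta\Bigr\}\\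
&=e^q\Bigl\{\bigl[\tfrac12r'+\tfrac14(r^2-1)-m^2\bigr]\sin\theta+mr\cos\theta\Bigr\}.
\end{aligned}
\end{equation}
For $c$ to be finite, $r$ must vanish where $\sin\theta$ does, and for $q=\frac12\int(r-1)$ to be periodic, $r$ must have mean $1$. Then
\begin{equation}\label{eq:c}
c=m^2+\tfrac14-\tfrac14r^2-\tfrac12r'-mr\cot\theta .
\end{equation}
The simplest choice is $r=2\sin^2\theta$. It gives $q=-\frac1{4m}\sin2\theta$ and
\[
z=e^{-\frac{1}{4m}\sin2mt}\sin mt,\qquad c=m^2+\tfrac14-2m\sin2mt-\sin^4mt ,
\]
with $c-1\ge m^2-2m-\frac74>0$ as soon as $n$ is so large that $m\ge3$. The stiffness is modulated at twice the frequency of $z$, by an amount of order $m$, and this settles the problem without space variables. For the partial differential equation we need a little more: $c'$ has to vanish at the zeros of $z$. Raising the power of the sine achieves this.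

\begin{lemma}\label{lem:ode}
Let $r=\frac83\sin^4\theta$ in \eqref{eq:z}, \eqref{eq:zz}. Then $z$ is smooth, periodic, not identically zero, and solves \eqref{eq:hill} with
\[
c(t)=m^2+\tfrac14-\tfrac{16}9\sin^8mt-8m\sin^3mt\cos mt .
\]
This function satisfies
\begin{equation}\label{eq:cbounds}
m^2-2.6\,m-\tfrac{55}{36}\le c\le m^2+2.6\,m+\tfrac14 ,
\end{equation}
and $c'z'/z$ extends to a smooth periodic function.
\end{lemma}

\begin{proof}
The mean of $\sin^4$ is $\frac38$, so $r$ has mean $1$. We have $\frac12r'=\frac{16}3m\sin^3\theta\cos\theta$, $mr\cot\theta=\frac83m\sin^3\theta\cos\theta$ and $\frac14r^2=\frac{16}9\sin^8\theta$, so \eqref{eq:c} is the stated $c$. The maximum of $|\sin^3\theta\cos\theta|$ is attained where $\tan^2\theta=3$ and equals $\frac{3\sqrt3}{16}$; since $8\cdot\frac{3\sqrt3}{16}<2.6$ and $\frac14-\frac{16}9=-\frac{55}{36}$, \eqref{eq:cbounds} follows. Finally $c'$ is $\sin^2\theta$ times a smooth periodic function, and $z'/z=q'+m\cot\theta$.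
\end{proof}

\section{Two smooth solutions}\label{sec:thm1}

\paragraph{The difficulty.}
Let $z,c$ be as in Lemma~\ref{lem:ode}. Then $w=z\varphi$ satisfies $Lw+(c-\lambda_1)w=0$ and $w|_{\partial\Omega}=0$. If we imitate Section~\ref{sec:osc} with $g(\xi)=\xi+\xi^2$, then $u-v=\tau w$, and $1+u+v$ must be the coefficient $c-\lambda_1$. But $u$ and $v$ have to vanish on $\partial\Omega$ and $c-\lambda_1-1$ does not. In general, the coefficient $a$ in \eqref{eq:diff} equals $g'(0)$ on $\partial\Omega$ whenever $u$ and $v$ are continuous and vanish there. So we must change $w$ near the boundary so that its coefficient becomes exactly $1$ on $\partial\Omega$. The coefficient must also stay positive everywhere: for small $\tau$ both $1+2u$ and $1+2v$ are close to it, and $g'(\xi)=1+2\xi>0$ is needed on the ranges of $u$ and $v$. We shall keep it above $\frac78$.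

With $b=c-\lambda_1-1>0$ we try $w=z\varphi(1-b\vartheta)$, where $\vartheta\ge0$ is small and concentrated at $\partial\Omega$. As long as $\vartheta$ itself is negligible, the new coefficient is about
\[
1+b\,\Bigl(1-\Delta\vartheta-\frac{2\nabla\varphi\cdot\nabla\vartheta}{\varphi}\Bigr).
\]
We therefore need a small $\vartheta$ for which $\Delta\vartheta+2\nabla\varphi\cdot\nabla\vartheta/\varphi$ equals $1$ on $\partial\Omega$ and is at most about $1$ inside. On the half-line, with $\varphi$ replaced by $x$, this expression is $(x\vartheta)''/x$. As $(x^3/6)''=x$, the function $\vartheta=\frac16x^2$ gives the value $1$; cutting it off exponentially at distance $\varepsilon$, $\vartheta=\frac16x^2e^{-x/\varepsilon}$, we get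
\begin{equation}\label{eq:D}
\frac{(x\vartheta)''}{x}=D(x/\varepsilon),\qquad D(s)=e^{-s}\Bigl(1-s+\frac{s^2}6\Bigr).
\end{equation}
This profile has what we need. First, $D(0)=1$, and $D\le1$ on $[0,\infty)$ because
$e^s\ge1+s+\frac{s^2}2\ge1-s+\frac{s^2}6$ for $s\ge0$. Second,
$D'(s)=-\frac16e^{-s}(s-2)(s-6)$, so on $[0,\infty)$ the function $D$ decreases to $D(2)$, increases to $D(6)=e^{-6}>0$ and then decreases to $0$; hence
\begin{equation}\label{eq:Dlow}
D\ge D(2)=-\tfrac13e^{-2}>-\tfrac1{20}.
\end{equation}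

\begin{proof}[Proof of Theorem~\ref{thm:smooth}]
\emph{Setting.} Let $z,c$ be as in Lemma~\ref{lem:ode}, with $n$ so large that
\[
b(t):=c(t)-\lambda_1-1>0\quad\text{for all }t,
\]
which is possible by \eqref{eq:cbounds}. By the lemma, $\beta:=b'z'/z$ is smooth and periodic, and $z'b'=z\beta$.

\emph{The boundary layer in $\Omega$.} By Hopf's lemma and compactness there is $\varphi_0>0$ with $|\nabla\varphi|>0$ on $\{\varphi\le2\varphi_0\}$. Let $\chi\in[0,1]$ be a smooth function of $\varphi$ with $\chi=1$ for $\varphi\le\varphi_0$ and $\chi=0$ for $\varphi\ge2\varphi_0$, and let $k=\chi/|\nabla\varphi|^2\in C^\infty(\overline\Omega)$. For $\varepsilon\in(0,1]$ put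
\[
s=\frac\varphi\varepsilon,\qquad \vartheta=\tfrac16\,k\,\varphi^2e^{-s},\qquad w=z\varphi(1-b\vartheta).
\]
Near $\partial\Omega$ we have $k\varphi^2=(\varphi/|\nabla\varphi|)^2$, and $\varphi/|\nabla\varphi|$ plays the role of the distance $x$ to the boundary. Let $C$ denote constants independent of $\varepsilon$. From
\begin{align*}
\nabla(\varphi^2e^{-s})&=\varphi(2-s)e^{-s}\nabla\varphi,\\
\Delta(\varphi^2e^{-s})&=(2-4s+s^2)e^{-s}|\nabla\varphi|^2-\lambda_1\varphi^2(2-s)e^{-s}
\end{align*}
and $k|\nabla\varphi|^2=\chi$ we obtain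
\begin{align*}
6\Delta\vartheta&=\chi(2-4s+s^2)e^{-s}+\varphi e^{-s}\bigl[-\lambda_1k\varphi(2-s)+2(2-s)\nabla k\cdot\nabla\varphi+\varphi\Delta k\bigr],\\
6\cdot\frac{2\nabla\varphi\cdot\nabla\vartheta}{\varphi}&=\chi(4-2s)e^{-s}+\varphi e^{-s}\cdot2\nabla\varphi\cdot\nabla k .
\end{align*}
Adding, and using $(2-4s+s^2)+(4-2s)=6-6s+s^2$,
\begin{equation}\label{eq:layer}
\Delta\vartheta+\frac{2\nabla\varphi\cdot\nabla\vartheta}\varphi=\chi D(s)+\varphi e^{-s}\mathcal E,
\end{equation}
\[
\mathcal E=\tfrac16\bigl[-\lambda_1k\varphi(2-s)+2(2-s)\nabla k\cdot\nabla\varphi+\varphi\Delta k+2\nabla\varphi\cdot\nabla k\bigr],\qquad|\mathcal E|\le C(1+s).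
\]
The right side of \eqref{eq:layer} is in $C^\infty(\overline\Omega)$. Moreover,
\begin{equation}\label{eq:small}
0\le\vartheta\le C\varepsilon^2s^2e^{-s}\le C\varepsilon^2,\qquad |\varphi e^{-s}\mathcal E|\le C\varepsilon s(1+s)e^{-s}\le C\varepsilon .
\end{equation}
We take $\varepsilon$ so small that $1-b\vartheta\ge\frac12$.

\emph{The equation for $w$.} Since $z''+z'=-cz$ and $z'b'=z\beta$,
\begin{align*}
w_{tt}+w_t&=\varphi\bigl[(z''+z')(1-b\vartheta)-2z'b'\vartheta-z(b''+b')\vartheta\bigr]\\
&=z\varphi\bigl[-c(1-b\vartheta)-(2\beta+b''+b')\vartheta\bigr].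
\end{align*}
Here we needed that $c'$ vanishes at the zeros of $z$: otherwise $z'b'$ would not be divisible by $z$. By $-\Delta\varphi=\lambda_1\varphi$ and \eqref{eq:layer},
\[
-\Delta w=z\varphi\bigl[\lambda_1(1-b\vartheta)+b(\chi D+\varphi e^{-s}\mathcal E)\bigr].
\]
As $c-\lambda_1=1+b$ and $z\varphi=w/(1-b\vartheta)$, adding the two identities gives
\begin{equation}\label{eq:w}
Lw+(1+A)w=0\quad\text{on }\overline\Omega\times\mathbb R,
\end{equation}
where $A\in C^\infty(\overline\Omega\times\mathbb R)$ is the periodic function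
\[
A=b+\frac{-b(\chi D+\varphi e^{-s}\mathcal E)+(2\beta+b''+b')\vartheta}{1-b\vartheta}.
\]
On $\partial\Omega$ we have $\varphi=s=\vartheta=0$ and $\chi=D=1$, so $A=b-b=0$ there. Further,
\[
A-b(1-\chi D)=\frac{-b^2\vartheta\chi D-b\,\varphi e^{-s}\mathcal E+(2\beta+b''+b')\vartheta}{1-b\vartheta},
\]
so by \eqref{eq:small}
\begin{equation}\label{eq:A}
|A-b(1-\chi D)|\le C\varepsilon .
\end{equation}
Since $b>0$ and $\chi D\le1$, this gives $A\ge-C\varepsilon$. Fix $\varepsilon$ with $A\ge-\frac18$. Note that $w\not\equiv0$ and $w=0$ on $\partial\Omega$.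

\emph{The two solutions.} Choose $\tau>0$ with $|\tau w|\le\frac14$ and set
\[
u=\tfrac12(A+\tau w),\qquad v=\tfrac12(A-\tau w),\qquad B=\tfrac12\bigl(\max A+\tfrac14\bigr)>0 .
\]
Then $u\ne v$; both are smooth, periodic and vanish on $\partial\Omega$, and $-\frac14\le u,v\le B$. Take $\varrho\in C_c^\infty(\mathbb R)$ with $0\le\varrho\le2$, $\varrho=2$ on $[-\frac14,B]$ and $\operatorname{supp}\varrho\subset[-\frac38,B+\frac18]$, and define $g$ by $g(0)=0$, $g'(\xi)=1+\int_0^\xi\varrho$. Then
\begin{equation}\label{eq:gprime}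
\tfrac14=1-2\cdot\tfrac38\le g'\le1+2\bigl(B+\tfrac18\bigr)=\max A+\tfrac32 ,
\end{equation}
and $g(\xi)=\xi+\xi^2$ on $[-\frac14,B]$. Hence $g(u)-g(v)=(u-v)(1+u+v)=\tau w(1+A)$. Let $f=Lu+g(u)\in C^\infty(\overline\Omega\times\mathbb R)$. By \eqref{eq:w},
\[
Lv+g(v)=f-\tau\bigl[Lw+(1+A)w\bigr]=f .
\]
So $u\ne v$ are classical, hence weak, solutions of \eqref{eq:P}.
\end{proof}

\section{The linear equation, and uniqueness for small oscillation}\label{sec:linear}

Let $Q=\Omega\times(\mathbb R/\omega\mathbb Z)$ and $H=L^2(Q)$ with norm $\|\cdot\|$ and inner product $(\cdot,\cdot)$; norm and inner product of $L^2(\Omega)$ are written $\|\cdot\|_\Omega$, $(\cdot,\cdot)_\Omega$. Let $\mu_n=2\pi n/\omega$, $n\in\mathbb Z$, and let $\hat h_{jn}$ be the Fourier coefficients of $h$, so that $h=\sum_{j,n}\hat h_{jn}\varphi_je^{i\mu_nt}$. We put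
\[
Y=L^2(\omega;H_0^1(\Omega))\cap H^1(\omega;L^2(\Omega)),\quad \|u\|_Y^2=\|\nabla u\|^2+\|u_t\|^2,\quad
\|u\|_X=\sup_t\|\nabla u(t)\|_\Omega+\sup_t\|u_t(t)\|_\Omega .
\]
Clearly $X\subset Y$. In Fourier coefficients, $\|u\|_Y^2=\omega\sum(\lambda_j+\mu_n^2)|\hat u_{jn}|^2$; as $\lambda_j+\mu_n^2\to\infty$, the embedding $Y\subset H$ is compact. Functions in $Y$ are $H^1$ functions on the bounded Lipschitz cylinder $\Omega\times(0,\omega)$, so by Sobolev's theorem $Y\subset L^{r_0}(Q)$ for some $r_0>2$. Fix once and for all $r\in(2,r_0)$. Define $T$ by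
\[
\widehat{(Th)}_{jn}=\frac{\hat h_{jn}}{\lambda_j-\mu_n^2+i\mu_n}.
\]
It maps real functions to real functions, because the multipliers at $(j,n)$ and $(j,-n)$ are conjugate.

\begin{lemma}\label{lem:T}
\textup{(i)} There is $\delta_0>0$ with $|\lambda_j-\mu_n^2+i\mu_n|\ge\delta_0(\sqrt{\lambda_j}+|\mu_n|)$ for all $j,n$. Hence $T$ and $T^*$ are bounded $H\to Y$ and $H\to L^r(Q)$, and $T$ is compact $H\to H$ and $H\to L^r(Q)$.

\textup{(ii)} $T:H\to X$ is bounded. If $u\in X$ and $h\in H$, then $Lu=h$ in the sense of distributions if and only if $u=Th$.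

\textup{(iii)} For real $h\in H$ and $u=Th$ we have $(h,u_t)=\|u_t\|^2$ and $(h,u)=\|\nabla u\|^2-\|u_t\|^2$. The energy $e(t)=\frac12\|u_t(t)\|_\Omega^2+\frac12\|\nabla u(t)\|_\Omega^2$ is absolutely continuous and $e'=-\|u_t\|_\Omega^2+(h,u_t)_\Omega$.
\end{lemma}

\begin{proof}
(i) If $\mu_n^2\ge\lambda_j/2$, the left side is at least $|\mu_n|\ge(\sqrt{\lambda_j}+|\mu_n|)/(1+\sqrt2)$. If $\mu_n^2<\lambda_j/2$, it is at least $\lambda_j/2\ge\frac12\sqrt{\lambda_1}\sqrt{\lambda_j}\ge\frac14\sqrt{\lambda_1}(\sqrt{\lambda_j}+|\mu_n|)$. The bounds $H\to Y$ follow (the multiplier of $T^*$ has the same modulus), and the bounds into $L^{r_0}$ and $L^r$ follow from the embedding. Since $Y\subset H$ is compact, so is $T:H\to H$; since $T:H\to L^{r_0}(Q)$ is bounded, the inequality $\|\cdot\|_{L^r}\le\|\cdot\|_{L^2}^{1-\eta}\|\cdot\|_{L^{r_0}}^{\eta}$ with some $\eta\in(0,1)$ gives compactness into $L^r$.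

(ii), (iii) For real finite Fourier sums $h$ and $u=Th$ we have $Lu=h$, so $e'=(u_{tt}-\Delta u,u_t)_\Omega=(h-u_t,u_t)_\Omega$. Integration over a period gives the first identity in (iii); integration of $(h,u)=(u_{tt}+u_t-\Delta u,u)$ by parts gives the second. By (i), $\int_0^\omega e\,dt\le C\|h\|^2$ and $\int_0^\omega|e'|\,dt\le C\|h\|^2$, so $\sup e\le\frac1\omega\int_0^\omega e\,dt+\int_0^\omega|e'|\,dt\le C\|h\|^2$. Thus $T$ is bounded into the complete space $X$ on a dense subspace of $H$, hence on $H$. If finite sums $h_i$ tend to $h$ in $H$, then $Th_i\to Th$ in $X$; so the energies converge uniformly, their derivatives converge in $L^1(0,\omega)$, and all the statements in (iii), as well as $LTh=h$, pass to the limit.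

Conversely, let $u\in X$ and $Lu=h$. Testing with $\zeta(x)\rho(t)$, $\zeta\in C_0^\infty(\Omega)$, $\rho\in C_0^\infty(\mathbb R)$, gives
\[
(u,\zeta)_\Omega''+(u,\zeta)_\Omega'+(\nabla u,\nabla\zeta)_\Omega=(h,\zeta)_\Omega\quad\text{in }\mathcal D'(\mathbb R).
\]
By density this holds for $\zeta\in H_0^1(\Omega)$, in particular for $\zeta=\varphi_j$. Taking Fourier coefficients in $t$, we get $(\lambda_j-\mu_n^2+i\mu_n)\hat u_{jn}=\hat h_{jn}$, that is, $u=Th$.
\end{proof}

If $u\in X$ and $g$ satisfies \eqref{eq:g}, then $|g(u)|\le C(1+|u|^{\alpha+1})$. The range of $\alpha$ is exactly the one for which Sobolev's theorem gives $H_0^1(\Omega)\subset L^{2(\alpha+1)}(\Omega)$, so $u\in C(\omega;L^{2(\alpha+1)}(\Omega))$ and $g(u)\in H$. Hence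
\begin{equation}\label{eq:fixed}
\text{the weak solutions of \eqref{eq:P} are exactly the }u\in X\text{ with }u=T(f-g(u)).
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:unique}]
(i) The idea is to compare $a$ in \eqref{eq:diff} with the constant in the middle of its range. Let $u,v$ be solutions, $w=u-v$, and $g(u)-g(v)=aw$ with $\gamma_0\le a\le\gamma_1$. Put $k=\gamma_1-\gamma_0$ and $C_0=\frac12(\gamma_0+\gamma_1)$, so $|C_0-a|\le\frac k2$. By \eqref{eq:fixed},
\[
(\lambda_j+C_0-\mu_n^2+i\mu_n)\,\hat w_{jn}=\widehat{[(C_0-a)w]}_{jn},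
\]
and Parseval's identity yields
\[
d^2\|w\|^2\le\|(C_0-a)w\|^2\le\tfrac{k^2}4\|w\|^2,\qquad d=\inf_{j,\ \mu\in\mathbb R}|\lambda_j+C_0-\mu^2+i\mu| .
\]
It remains to show $d>\frac k2$. For $c>0$ the minimum of $(c-\sigma)^2+\sigma$ over $\sigma=\mu^2\ge0$ is $c-\frac14$ if $c\ge\frac12$ and $c^2$ if $c<\frac12$. It is nondecreasing in $c$, so $j=1$ is the worst case. Write $\lambda=\lambda_1+\gamma_0>0$ and $c=\lambda_1+C_0=\lambda+\frac k2$.

If $c<\frac12$, then $d=c>\frac k2$. If $c\ge\frac12$, then $d^2=\lambda+\frac k2-\frac14$, and $d^2>\frac{k^2}4$ is equivalent to $(k-1)^2<4\lambda$. By hypothesis $k-1<2\sqrt\lambda$. Suppose $k-1\le-2\sqrt\lambda$. As $k\ge0$, we get $0<\sqrt\lambda\le\frac12$ and $c\le\lambda+\frac12-\sqrt\lambda<\frac12$, a contradiction. So $d>\frac k2$ and $w=0$. The special case is $\gamma_0=0$, $\gamma_1=k$.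

(ii) We use the construction of Section~\ref{sec:thm1} with $m=\sqrt{\lambda_1}+4$, $\omega=2\pi/m$ and $n=1$. By \eqref{eq:cbounds},
\begin{align*}
c-\lambda_1&\ge8\sqrt{\lambda_1}+16-2.6\sqrt{\lambda_1}-10.4-\tfrac{55}{36}\ge5.4\sqrt{\lambda_1}+4>1,\\
b=c-\lambda_1-1&\le8\sqrt{\lambda_1}+16+2.6\sqrt{\lambda_1}+10.4-\tfrac34=10.6\sqrt{\lambda_1}+25.65 .
\end{align*}
So $b>0$, which is all that was required of $n$. By \eqref{eq:Dlow}, $1-\chi D\le1.05$; so by \eqref{eq:A}, for small $\varepsilon$,
$\max A\le1.05\max b+0.1\le11.13\sqrt{\lambda_1}+27.04$. By \eqref{eq:gprime}, $\frac14\le g'\le\max A+\frac32\le12\sqrt{\lambda_1}+29$.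
\end{proof}

\section{Prescribed $g$}\label{sec:index}

\paragraph{Plan.}
For a given $g$ the relation $u+v=A$ of Section~\ref{sec:thm1} is not available. We argue by degree instead. If $g'$ is bounded, the energy identities bound all solutions of $u=\sigma T(f-g(u))$, $0\le\sigma\le1$, and the total degree of $u\mapsto u-T(f-g(u))$ is $1$. So it suffices to find $f$ and one solution $p$ at which the linearization $h\mapsto h+T(g'(p)h)$ has index $-1$; there must then be another solution. We may choose $p$ first and set $f=Lp+g(p)$, so $g'(p)$ can be nearly any function with values in the range of $g'$. We take it close to a function $a_*(t)$ of time only, a pumped stiffness. No care is needed at the boundary, because the index does not change under small perturbations of the coefficient in a suitable Lebesgue norm. If $g'$ is unbounded, we truncate it and must check that the second solution does not collapse onto $p$ in the limit.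

\subsection{Facts about the index}

All spaces in this section are real. If $\mathcal K$ is a compact linear operator on a Banach space and $I-\mathcal K$ is invertible, let $\operatorname{ind}(I-\mathcal K)=(-1)^\beta$, where $\beta$ is the sum of the algebraic multiplicities of the eigenvalues of $\mathcal K$ in $(1,\infty)$. This is the Leray--Schauder index. We use the following standard facts; for (F1) and (F2) see e.g.\ \cite[\S8]{deimling}, and (F3) is the usual relation between the index and the Leray--Schauder degree.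

\begin{itemize}
\item[(F1)] The index is constant along norm-continuous paths of invertible operators $I-\mathcal K_\sigma$, $\mathcal K_\sigma$ compact; in particular it is locally constant.
\item[(F2)] $\operatorname{ind}(AB)=\operatorname{ind}(A)\operatorname{ind}(B)$.
\item[(F3)] Let $\Phi=I-(\text{compact map})$ have a zero $p$ at which it is Fr\'echet differentiable with invertible derivative. Then $p$ is an isolated zero, and the Leray--Schauder degree of $\Phi$ on small balls around $p$ is $\operatorname{ind}(D\Phi(p))$.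
\end{itemize}

For $a\in L^\infty(Q)$ we write $I+Ta$ for the operator $h\mapsto h+T(ah)$ on $H$; $Ta$ is compact. With $\frac1q+\frac1r=\frac12$, passing to adjoints and using Lemma~\ref{lem:T}(i) and H\"older's inequality,
\begin{equation}\label{eq:stab}
\|T(a-a')\|=\|(a-a')T^*\|\le C\|a-a'\|_{L^q(Q)} .
\end{equation}

\subsection{A reversible family of oscillators}

We need the sign of an index, not only a periodic solution of $z''+z'+cz=0$, and for this we want to know the periodic solution of the adjoint equation as well. We therefore use a second family, and from now on $c$, $z$, $s$ denote the functions introduced here. The new coefficient $c$ is even in $t$, and time reversal turns the equation into its adjoint; so the family gives $z=\sin\psi$ and $z_*=\cos\psi$ together. For $n\in\mathbb N$ let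
\[
M=\sqrt{\tfrac14+\tfrac{4\pi^2n^2}{\omega^2}},\qquad G(\psi)=M-\tfrac12\sin2\psi,\qquad \psi'=G(\psi),\quad\psi(0)=\tfrac\pi4 .
\]
(Since $G(\frac\pi2-\psi)=G(\psi)$, we have $\psi(-t)=\frac\pi2-\psi(t)$; this is the reversibility.) As $\int_0^{2\pi}d\psi/G=2\pi/\sqrt{M^2-\frac14}=\omega/n$, $\psi$ increases by $2\pi n$ during a time $\omega$, so the functions
\[
s=\sin2\psi,\quad z=\sin\psi,\quad z_*=\cos\psi,\quad c=G^2-Gs=\Bigl(M-\frac s2\Bigr)\Bigl(M-\frac{3s}2\Bigr)
\]
of $t$ are periodic. With $G'=dG/d\psi=-\cos2\psi$ we have $G'+1=2\sin^2\psi$ and $G'-1=-2\cos^2\psi$; hence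
\begin{align*}
z''+z'+cz&=\sin\psi\,(c-G^2)+\cos\psi\,G(G'+1)=-Gs\sin\psi+Gs\sin\psi=0,\\
z_*''-z_*'+cz_*&=\cos\psi\,(c-G^2)-\sin\psi\,G(G'-1)=-Gs\cos\psi+Gs\cos\psi=0 .
\end{align*}
Moreover, as $\frac s{M-s/2}=\frac sM+\frac{s^2}{2M(M-s/2)}$ and $\int_0^{2\pi}\sin2\psi\,d\psi=0$,
\begin{equation}\label{eq:transv}
\int_0^\omega zz_*\,dt=\frac n2\int_0^{2\pi}\frac{s\,d\psi}{M-s/2}=\frac n2\int_0^{2\pi}\frac{s^2\,d\psi}{2M(M-s/2)}>0 .
\end{equation}
From now on $n=n(\Omega,\omega,\gamma_0)$ is fixed with $M>\frac32$ and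
\begin{equation}\label{eq:cbig}
c\ge\bigl(M-\tfrac12\bigr)\bigl(M-\tfrac32\bigr)>\lambda_1+\gamma_0+1 .
\end{equation}

\subsection{The index of one oscillator}

On $\ell=L^2(\mathbb R/\omega\mathbb Z)$ let $S=\partial_t^2+\partial_t+c$ with domain $H^2(\mathbb R/\omega\mathbb Z)$, and for $\lambda>0$ let $T_\lambda=(\partial_t^2+\partial_t+\lambda)^{-1}$, the Fourier multiplier $1/(\lambda-\mu_n^2+i\mu_n)$. These multipliers tend to $0$ as $|n|\to\infty$ and $|\lambda-\mu_n^2+i\mu_n|\ge\min\{\lambda,2\pi/\omega\}$, so $T_\lambda$ is compact; since $T_\lambda-T_{\lambda'}=(\lambda'-\lambda)T_\lambda T_{\lambda'}$, it is norm-continuous in $\lambda$. The operator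
\[
A_\lambda(\kappa)=I+T_\lambda(c+\kappa-\lambda)\qquad(\kappa\in\mathbb R)
\]
on $\ell$ equals $T_\lambda(S+\kappa)$ on the domain of $S$. An element of its kernel is in the range of $T_\lambda$, hence in the domain of $S$. So $A_\lambda(\kappa)$ is invertible if and only if $\kappa\notin Z:=\{\kappa\in\mathbb R:\ker(S+\kappa)\ne\{0\}\}$, and then $(S+\kappa)^{-1}=A_\lambda(\kappa)^{-1}T_\lambda$ is compact. For $\kappa\notin Z$ put
\[
\iota(\kappa)=\operatorname{ind}A_\lambda(\kappa).
\]
By (F1), $\iota(\kappa)$ does not depend on $\lambda>0$ and is locally constant on the open set $\mathbb R\setminus Z$.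

\begin{lemma}\label{lem:iota}
The set $Z$ has no accumulation point in $\mathbb R$ and is bounded above, and $\iota(\kappa)=1$ for large $\kappa$. Moreover $0\in Z$, and $\iota$ changes sign at $0$.
\end{lemma}

\begin{proof}
\emph{Large $\kappa$.} Let $C=\max|c|$, $\sigma\in[0,1]$ and let $y$ be a periodic solution of $y''+y'+(\sigma c+\kappa)y=0$. Multiplication by $y'$ gives $\|y'\|\le C\|y\|$ in $\ell$; multiplication by $y$ gives $\kappa\|y\|^2\le\|y'\|^2+C\|y\|^2\le(C^2+C)\|y\|^2$. So if $\kappa>C^2+C$, the operators $I+\sigma T_\kappa c$, $\sigma\in[0,1]$, are all invertible, and $\iota(\kappa)=\operatorname{ind}(I+T_\kappa c)=\operatorname{ind}(I)=1$. Thus $Z$ is bounded above. As $S$ has compact resolvent, $Z$ has no accumulation point.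

\emph{Splitting at $\kappa=0$.} We have $z\in\ker S$. The Wronskian of two solutions of $y''+y'+cy=0$ is a multiple of $e^{-t}$; for two periodic solutions it is periodic, hence $0$. So $\ker S=\operatorname{span}z$. By the Fredholm alternative the range of $A_\lambda(0)$ is closed of codimension $1$. Since $h\in\operatorname{Ran}S$ if and only if $T_\lambda h\in\operatorname{Ran}A_\lambda(0)$, the range of $S$ has codimension at most $1$. It is contained in $z_*^\perp$, because $z_*$ solves the adjoint equation. Hence $\operatorname{Ran}S=z_*^\perp$. By \eqref{eq:transv}, $z\notin z_*^\perp$, and therefore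
\[
\ell=\operatorname{span}z\oplus z_*^\perp .
\]
Both summands are invariant under $S$. On the first, $S=0$. The restriction $R$ of $S$ to $z_*^\perp$ is injective, and it is onto $z_*^\perp$, since in $Sy$ we may subtract a multiple of $z$ from $y$. So $R^{-1}$ is bounded, $S$ being closed.

\emph{Crossing.} Let $0<|\kappa|<\frac13\|R^{-1}\|^{-1}$. On $\operatorname{span}z$ we have $S\mp\kappa=\mp\kappa\ne0$, and on $z_*^\perp$ the inverse $(R-\kappa)^{-1}=R^{-1}(I-\kappa R^{-1})^{-1}$ exists, likewise for $-\kappa$; so $\pm\kappa\notin Z$. Let $B_\kappa=(S-\kappa)^{-1}(S+\kappa)=I+2\kappa(S-\kappa)^{-1}$, where the last expression is defined on all of $\ell$. On $\operatorname{span}z$ it equals $-1$. On $z_*^\perp$,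
\[
\|2\kappa(R-\kappa)^{-1}\|\le\frac{2|\kappa|\,\|R^{-1}\|}{1-|\kappa|\,\|R^{-1}\|}<1 .
\]
So the compact operator $I-B_\kappa$ is $2$ on $\operatorname{span}z$ and has norm less than $1$ on $z_*^\perp$; its only eigenvalue in $(1,\infty)$ is $2$, which is simple, and $\operatorname{ind}B_\kappa=-1$. Since $T_\lambda(S+\kappa)=T_\lambda(S-\kappa)B_\kappa$ on the domain of $S$, we have $A_\lambda(\kappa)=A_\lambda(-\kappa)B_\kappa$ on $\ell$ by density, and (F2) gives $\iota(\kappa)=-\iota(-\kappa)$.
\end{proof}

By Lemma~\ref{lem:iota} the set of points of $Z$ where $\iota$ changes sign contains $0$ and has a maximum $\kappa^*\ge0$. So $\iota=1$ on $(\kappa^*,\infty)\setminus Z$, and there is $\epsilon_0\in(0,1)$ with $(\kappa^*-\epsilon_0,\kappa^*)\cap Z=\emptyset$ and $\iota=-1$ on $(\kappa^*-\epsilon_0,\kappa^*)$.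

\subsection{A coefficient of index $-1$}

We now use that $\lambda_1$ is simple, to make exactly one mode contribute the factor $-1$. Choose $\kappa\in(\kappa^*-\epsilon_0,\kappa^*)$ with $\kappa+\lambda_2-\lambda_1>\kappa^*$ and $\kappa+\lambda_j-\lambda_1\notin Z$ for all $j\ge2$. The last condition excludes only finitely many $\kappa$ near $\kappa^*$, since $Z$ has no accumulation point and is bounded above and $\lambda_j\to\infty$. Set
\[
a_*(t)=c(t)+\kappa-\lambda_1,\qquad K=\max a_* .
\]
The operator $I+Ta_*$ leaves each space $\varphi_j\ell$ invariant, and there it acts as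
\[
I+T_{\lambda_j}(c+\kappa-\lambda_1)=A_{\lambda_j}(\kappa+\lambda_j-\lambda_1).
\]
All these blocks are invertible. By Lemma~\ref{lem:T}(i), $\|T_{\lambda_j}\|\le1/(\delta_0\sqrt{\lambda_j})\to0$. So $I+Ta_*$ is invertible, all but finitely many blocks $-T_{\lambda_j}a_*$ of $-Ta_*$ have norm less than $1$, and the multiplicities in the definition of the index add up over the blocks:
\begin{equation}\label{eq:minus}
\operatorname{ind}(I+Ta_*)=\prod_{j\ge1}\iota(\kappa+\lambda_j-\lambda_1)=\iota(\kappa)=-1,
\end{equation}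
since $\kappa+\lambda_j-\lambda_1>\kappa^*$ for $j\ge2$. Further, $\kappa>\kappa^*-\epsilon_0>-1$ and \eqref{eq:cbig} give $a_*>\gamma_0$. All choices so far, and hence the number $K$, depend only on $\Omega,\omega,\gamma_0$.

\subsection{The first solution}

Let $g$ satisfy \eqref{eq:g}, $\inf g'=\gamma_0$ and $\sup g'>K$. Since $\gamma_0<\min a_*\le\max a_*=K$ and $g'$ is continuous, there is a compact interval $J$ with $g'(J)\supset[\min a_*,\max a_*]$. The function $y\mapsto\min\{\xi\in J:g'(\xi)=y\}$ is lower semicontinuous on $g'(J)$, because limits of minimizers along $y_i\to y$ solve $g'(\xi)=y$. Hence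
\[
P(t)=\min\{\xi\in J:g'(\xi)=a_*(t)\}
\]
is a bounded periodic Borel function with $g'(P)=a_*$. Mollifying $P$ in $t$ and multiplying by cutoff functions in $C_0^\infty(\Omega)$ with values in $[0,1]$ that tend to $1$ in $\Omega$, we get periodic smooth $p_\nu$ with compact support in $x\in\Omega$, uniformly bounded, with $p_\nu\to P$ a.e.\ in $Q$. Then $g'(p_\nu)\to a_*$ boundedly a.e., hence in $L^q(Q)$, as $q<\infty$. By \eqref{eq:stab}, \eqref{eq:minus} and (F1) we may fix $p=p_\nu$ such that, with $a:=g'(p)$,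
\begin{equation}\label{eq:index}
I+Ta\ \text{ is invertible and }\ \operatorname{ind}(I+Ta)=-1 .
\end{equation}
Let $f=Lp+g(p)\in C(\overline\Omega\times\mathbb R)$. Then $p$ is a smooth solution of \eqref{eq:P}. It remains to find another one.

\subsection{A second solution if $g'$ is bounded}\label{sub:bounded}

Here we use only \eqref{eq:index}, $Lp+g(p)=f$, $g\in C^1$, $g(0)=0$, $g'\ge0$ and $\sup g'<\infty$. Let $E=L^r(Q)$ and
\[
\Phi_\sigma(u)=u-\sigma T(f-g(u)),\qquad u\in E,\ \sigma\in[0,1].
\]
As $g:E\to H$ is Lipschitz and $T:H\to E$ is compact, this is a homotopy of compact perturbations of the identity.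

\emph{A priori bound.} If $\Phi_\sigma(u)=0$, then $u\in X$ by Lemma~\ref{lem:T}. Since $g$ is Lipschitz and $u\in C^1(\omega;L^2(\Omega))$, Taylor's formula shows that $\int_\Omega\int_0^{u}g(\xi)\,d\xi\,dx$ is $C^1$ in $t$ with derivative $(g(u),u_t)_\Omega$. By periodicity $(g(u),u_t)=0$, and Lemma~\ref{lem:T}(iii) with $h=\sigma(f-g(u))$ becomes
\begin{equation}\label{eq:energy}
\|u_t\|^2=\sigma(f,u_t),\qquad\|\nabla u\|^2+\sigma(g(u),u)=\|u_t\|^2+\sigma(f,u).
\end{equation}
Hence $\|u_t\|\le\|f\|$, and since $g(u)u\ge0$ and $\|u\|\le\lambda_1^{-1/2}\|\nabla u\|$, also $\|\nabla u\|$ is bounded. So $u$ is bounded in $Y$, hence in $E$, uniformly in $\sigma$. Let $B_R$ be the ball of radius $R$ about $0$ in $E$. For large $R$ it contains all zeros of all $\Phi_\sigma$, and homotopy invariance of the degree gives $\deg(\Phi_1,B_R,0)=\deg(I,B_R,0)=1$.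

\emph{The derivative at $p$.} With $\frac1q=\frac12-\frac1r$ we have
\[
\|g(p+h)-g(p)-ah\|\le\Bigl\|\int_0^1[g'(p+\theta h)-g'(p)]\,d\theta\Bigr\|_{L^q(Q)}\|h\|_{L^r(Q)},
\]
and the first factor tends to $0$ as $h\to0$ in $E$: every sequence $h_i\to0$ in $E$ has a subsequence converging to $0$ a.e., and dominated convergence applies because $g'$ is continuous and bounded and $q<\infty$. This is where $r>2$ is needed. So $\Phi_1$ is differentiable at $p$ with derivative $I+Ta$ on $E$. As $Ta$ maps $H$ into $E\subset H$, the kernel of $I+Ta$ and the generalized eigenspaces of $Ta$ for nonzero eigenvalues are the same in $E$ and in $H$; by \eqref{eq:index}, $D\Phi_1(p)$ is invertible with index $-1$.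

If $p$ were the only zero of $\Phi_1$, then by (F3) its degree on $B_R$ would be $-1$. It is $1$. So there is $u\ne p$ with $u=T(f-g(u))\in X$, a second weak solution by \eqref{eq:fixed}.

\subsection{A second solution if $g'$ is unbounded}

Now $\alpha>0$. Put $q_*=2(\alpha+1)>2$, so that $H_0^1(\Omega)\subset L^{q_*}(\Omega)$. Let $k_1\ge\max g'$ on a compact interval containing $0$ and the range of $p$, and for integers $k\ge k_1$ let
\[
g_k(\xi)=\int_0^\xi\min(g'(y),k)\,dy,\qquad G_k(\xi)=\int_0^\xi g_k(y)\,dy .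
\]
Then $g_k\in C^1$, $g_k(0)=0$ and $0\le g_k'\le k$. Moreover $g_k(p)=g(p)$ and $g_k'(p)=a$, so $Lp+g_k(p)=f$ and \eqref{eq:index} holds for $g_k$. By Section~\ref{sub:bounded} there is $u_k\in X$, $u_k\ne p$, with $Lu_k+g_k(u_k)=f$. We pass to the limit $k\to\infty$.

\emph{Bounds.} By \eqref{eq:energy} for $g_k$ with $\sigma=1$, the quantities $\|u_{k,t}\|$, $\|\nabla u_k\|$ and $(g_k(u_k),u_k)$ are bounded uniformly in $k$. By Lemma~\ref{lem:T}(iii), the energy
\[
E_k(t)=\tfrac12\|u_{k,t}\|_\Omega^2+\tfrac12\|\nabla u_k\|_\Omega^2+\int_\Omega G_k(u_k)\,dx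
\]
satisfies $E_k'=-\|u_{k,t}\|_\Omega^2+(f,u_{k,t})_\Omega$. As $0\le G_k(\xi)\le\xi g_k(\xi)$, the integrals $\int_0^\omega E_k\,dt$ and $\int_0^\omega|E_k'|\,dt$ are bounded, hence so is $\sup_tE_k$. Thus $(u_k)$ is bounded in $X$. As $|g_k(\xi)|\le|g(\xi)|\le C(1+|\xi|^{\alpha+1})$, the sequence $g_k(u_k)$ is bounded in $H$.

\emph{Limit.} Along a subsequence $u_k\rightharpoonup u$ in $Y$, and $u_k\to u$ in $H$ and a.e. On each bounded set $g_k=g$ for large $k$, so $g_k(u_k)\to g(u)$ a.e.; being bounded in $H$, it converges weakly in $H$. Hence $u=T(f-g(u))$ with $g(u)\in H$, so $u\in X$ is a weak solution of \eqref{eq:P}.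

\emph{The limit is not $p$.} Suppose $u=p$. We first improve the convergence, using \eqref{eq:energy} with $\sigma=1$ and the nonlinearity $g_k$, both for $u_k$ and for $p$; recall that $g_k(p)=g(p)$. We have $\|u_{k,t}\|^2=(f,u_{k,t})\to(f,p_t)=\|p_t\|^2$ and
\[
\|\nabla u_k\|^2+(g_k(u_k),u_k)=\|u_{k,t}\|^2+(f,u_k)\to\|p_t\|^2+(f,p)=\|\nabla p\|^2+(g(p),p).
\]
By weak lower semicontinuity, and by Fatou's lemma with $g_k(u_k)u_k\ge0$, the lower limit of each term on the left is at least its counterpart on the right; so $\|\nabla u_k\|\to\|\nabla p\|$. With $w_k=u_k-p$ and the weak convergence of $\nabla u_k$ we get $\|\nabla w_k\|\to0$. Since $(w_k)$ is bounded in $X$,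
\[
\int_0^\omega\|w_k\|_{L^{q_*}(\Omega)}^{q_*}\,dt\le C\sup_t\|\nabla w_k(t)\|_\Omega^{q_*-2}\,\|\nabla w_k\|^2\to0 .
\]
So $w_k\to0$ in $L^{q_*}(Q)$ and, along a subsequence, a.e. Let $a_k=\int_0^1g_k'(p+\theta w_k)\,d\theta$. Then $a_k\to a$ a.e., and $|a_k|\le C(1+|p|^\alpha+|w_k|^\alpha)$. Thus $|a_k|^{q_*/\alpha}$ is dominated by $C(1+|p|^{q_*}+|w_k|^{q_*})$, which converges in $L^1(Q)$, and by generalized dominated convergence $a_k\to a$ in $L^{q_*/\alpha}(Q)$.

Now linearize. Since $a_kw_k=g_k(u_k)-g_k(p)\in H$ and $Lw_k+a_kw_k=0$, the functions $\hat w_k=w_k/\|w_k\|_X$ satisfy $\hat w_k=-T(a_k\hat w_k)$. They are bounded in $L^{q_*}(Q)$, and $\frac\alpha{q_*}+\frac1{q_*}=\frac12$, so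
\[
\|(a_k-a)\hat w_k\|\le\|a_k-a\|_{L^{q_*/\alpha}(Q)}\|\hat w_k\|_{L^{q_*}(Q)}\to0 .
\]
As $(\hat w_k)$ is bounded in $X\subset Y$ and $Y\subset H$ is compact, along a subsequence $\hat w_k\to\hat w$ in $H$; since $a$ is bounded, $a\hat w_k\to a\hat w$, and so $a_k\hat w_k\to a\hat w$ in $H$. As $T:H\to X$ is bounded, $\hat w_k\to-T(a\hat w)$ in $X$, and this limit must be $\hat w$. Therefore $\|\hat w\|_X=1$ and $(I+Ta)\hat w=0$, which contradicts \eqref{eq:index}. Hence $u\ne p$, and the proof of Theorem~\ref{thm:general} is complete. \qed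

\begin{thebibliography}{9}
\bibitem{source} \emph{On Periodic Solutions Of A Semilinear Hyperbolic Parabolic Equation}, {\small\texttt{https://www.cambridge.org/core/services/aop-cambridge-core/content/view/}\\ \texttt{24CC467012EB5E14DB604B3B4AA1B2CA/S0004972700011874a.pdf/}\\ \texttt{on\_periodic\_solutions\_of\_a\_semilinear\_hyperbolic\_parabolic\_equation.pdf}}.
\bibitem{deimling} Deimling, \emph{Nonlinear Functional Analysis}.
\end{thebibliography}

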